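\title{Intervals locally maximize the $L^q$ norm of the Fourier transform of an indicator function}

\begin{abstract}
Let $2<q<\infty$ and $p=q/(q-1)$. We prove that intervals are local maximizers of
$\|\widehat{\mathbf{1}_E}\|_q/|E|^{1/p}$ among measurable sets $E\subset\mathbb R$, and we give a
two-sided estimate for the deficit. In terms of the distance $d$ from a set of measure one to
the nearest unit interval, the deficit is at least a constant times $d^{\,q-1}$, $d^2\log(1/d)$ or $d^2$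
according as $q<3$, $q=3$ or $q>3$, and these rates are sharp. For $q\ge3$ the first variation
dominates the remainder. For $2<q<3$ the bounds for the two are of the same order, and the problem reduces to
an inequality for perturbations of a half-line, which we prove with outer functions and duality.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $f\in L^1(\mathbb R)$ let $\widehat f(\xi)=\int f(x)e^{-2\pi ix\xi}\,dx$. Fix $2<q<\infty$ and
let $p=q/(q-1)$. With this normalization the Hausdorff--Young inequality reads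
$\|\widehat f\|_q\le\|f\|_p$. For a Lebesgue measurable set $E\subset\mathbb R$ with
$0<|E|<\infty$ put
\[
\Phi_q(E)=\frac{\|\widehat{\mathbf{1}_E}\|_{L^q(\mathbb R)}}{|E|^{1/p}} .
\]
Since $\|\mathbf{1}_E\|_p=|E|^{1/p}$, we have $\Phi_q\le1$. The functional ignores null sets. It is invariant
under $E\mapsto\lambda E+v$ for $\lambda\ne0$, because
$|\widehat{\mathbf{1}_{\lambda E+v}}(\xi)|=|\lambda|\,|\widehat{\mathbf{1}_E}(\lambda\xi)|$ has $L^q$ norm
$|\lambda|^{1/p}\|\widehat{\mathbf{1}_E}\|_q$. Which sets make $\Phi_q$ largest?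

At the two ends of the range the question is empty: for $q=2$ Plancherel's theorem gives
$\|\widehat{\mathbf{1}_E}\|_2=|E|^{1/2}$, and for $q=\infty$ we have
$\|\widehat{\mathbf{1}_E}\|_\infty=\widehat{\mathbf{1}_E}(0)=|E|$, for every $E$. In between, the exponent $q=4$ shows
what is being measured. By Plancherel's theorem,
\[
\|\widehat{\mathbf{1}_E}\|_4^4=\|\mathbf{1}_E*\mathbf{1}_E\|_2^2=\big|\{(x,y,z)\in E^3:\ x+y-z\in E\}\big| ,
\]
so for $|E|=1$ the number $\Phi_4(E)^4$ is the probability that $x+y-z$ falls back into $E$ when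
$x,y,z$ are chosen at random in $E$. For a unit interval it is $\int(1-|t|)_+^2\,dt=\frac23$. For
two intervals of length $\frac12$ placed far apart, $\mathbf{1}_E*\mathbf{1}_E$ consists of three disjoint
triangles of heights $\frac12,1,\frac12$ and base $1$, and the probability is
$(1+4+1)\cdot\frac1{12}=\frac12$. One guesses that intervals are optimal.

A theorem of Christ confirms this near the even exponents, in every dimension: if $d\ge1$,
$2m\ge4$ is an even integer and $q>2$ is sufficiently close to $2m$, then $E\subset\mathbb R^d$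
maximizes $\|\widehat{\mathbf{1}_E}\|_q/|E|^{1/p}$ if and only if $E$ is an ellipsoid. For $d=1$ the maximizers are
then the intervals, up to null sets. The case of general $q$ remains open. This paper answers
the local question in dimension one, posed in \cite{Christ}. Let $I=[-\frac12,\frac12]$, and for
$|E|=1$ let
\[
\operatorname{dist}(E)=\inf_{v\in\mathbb R}|E\,\Delta\,(I+v)| .
\]
Intervals are called \emph{local maximizers} of $\Phi_q$ if there is $\delta>0$ such that
$\Phi_q(E)\le\Phi_q(I)$ for every measurable $E$ with $|E|=1$ and $\operatorname{dist}(E)<\delta$;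
by affine invariance, nothing is lost in normalizing $|E|=1$. Are intervals local maximizers
for every $q\in(2,\infty)$? The answer is yes, and the deficit can be determined up to constants.

Let $\rho(x)=\min\big(1,\big||x|-\frac12\big|\big)$ be the distance from $x$ to the endpoints of $I$,
capped at $1$. Let $s=q-2>0$, let $w(0)=0$, and for $0<t\le1$ let
\[
w(t)=t^{s}\quad(2<q<3),\qquad w(t)=t\log(4/t)\quad(q=3),\qquad w(t)=t\quad(q>3).
\]
In each case $w$ is increasing on $[0,1]$; for $q=3$, $w'(t)=\log(4/t)-1>0$. We say that a set of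
measure one has \emph{median $0$} if $|E\cap(-\infty,0)|=\frac12$. Every such set has a translate with
median $0$, because $m\mapsto|E\cap(-\infty,m)|$ is continuous with limits $0$ and $1$.

\begin{theorem}\label{thm:main}
For every $q\in(2,\infty)$ there are $\delta,c,C>0$ such that every measurable $E\subset\mathbb R$
with $|E|=1$, $\operatorname{dist}(E)<\delta$ and median $0$ satisfies
\[
c\,B\ \le\ \|\widehat{\mathbf{1}_I}\|_q^q-\|\widehat{\mathbf{1}_E}\|_q^q\ \le\ C\,B,
\qquad B=\int_{E\Delta I}w(\rho(x))\,dx .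
\]
In particular $\Phi_q(E)\le\Phi_q(I)$ whenever $|E|=1$ and $\operatorname{dist}(E)<\delta$, with
equality if and only if $E$ is an interval up to a null set.
\end{theorem}

Thus each misplaced point is charged according to its distance from the endpoints of $I$.
The condition on the median cannot be dropped from the left inequality: a translate
$E=I+v$ with $v\ne0$ has deficit $0$ and $B>0$.

\begin{corollary}\label{cor:rates}
With $\delta$ as in Theorem~\ref{thm:main} there is $c>0$ such that, for $|E|=1$ and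
$\operatorname{dist}(E)<\delta$,
\[
\Phi_q(E)^q\le\Phi_q(I)^q-c\,\operatorname{dist}(E)\,w(\operatorname{dist}(E)).
\]
The deficit is thus at least a constant times $\operatorname{dist}^{\,q-1}$ for $q<3$,
$\operatorname{dist}^2\log(1/\operatorname{dist})$ for $q=3$, and $\operatorname{dist}^2$ for $q>3$.
These rates are sharp.
\end{corollary}

For $2<q<3$ the proof magnifies a neighborhood of each endpoint of $I$. In the limit the interval becomes
the half-line $(0,\infty)$, and $E$ becomes a set $A$ that differs from the half-line in a bounded region.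
Such a set has infinite measure, but $e^{-\epsilon x}\mathbf{1}_A$ is integrable, and for $\eta\ne0$ its
Fourier transform tends as $\epsilon\downarrow0$ to the function $r_A(\eta)$ defined below.

\begin{theorem}[Edge inequality]\label{thm:edge}
Let $2<q<3$. Let $A\subset\mathbb R$ be measurable, and suppose that
$h=\mathbf{1}_A-\mathbf{1}_{(0,\infty)}$ has compact support and $\int h=0$. Let
$r_0(\eta)=\frac1{2\pi i\eta}$ and $r_A=r_0+\widehat h$. Then
\[
J(A):=\int_{\mathbb R}\big(|r_A|^q-|r_0|^q\big)\,d\eta\ \le\ 0 .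
\]
If moreover $\|h\|_1\le1$, $|A\cap(-W_0,0)|\ge\frac18$ and $|(0,W_0)\setminus A|\ge\frac18$, then
$J(A)\le-c_*$, where $c_*>0$ depends only on $W_0$ and $q$.
\end{theorem}

Section~\ref{sec:expansion} expands the deficit around $I$ and works out the case $q=4$ for one family of sets. The
linear term is governed by a kernel $K$, studied in Section~\ref{sec:kernel}.
Section~\ref{sec:large} treats $q\ge3$, Section~\ref{sec:edge} proves the edge inequality,
Section~\ref{sec:small} deduces the case $2<q<3$, and Section~\ref{sec:sharp} proves the corollary.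
The letters $c,C$ denote positive constants that depend only on $q$, unless other parameters are
indicated, and that may change from line to line. We write
$\operatorname{sinc}\xi=\frac{\sin\pi\xi}{\pi\xi}=\widehat{\mathbf{1}_I}(\xi)$ and use
$|\operatorname{sinc}\xi|\le\min\big(1,\frac1{\pi|\xi|}\big)\le\frac2{1+|\xi|}$.

\section{Expansion around the interval}\label{sec:expansion}

\subsection{Removing the translations}

The median is a center that exists for every set and is almost as good as the best center.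

\begin{lemma}\label{lem:median}
If $|E|=1$, $\operatorname{dist}(E)<\frac14$ and $E$ has median $0$, then
$\operatorname{dist}(E)\le|E\,\Delta\,I|\le5\operatorname{dist}(E)$.
\end{lemma}

\begin{proof}
Let $v$ be any number with $\delta':=|E\,\Delta\,(I+v)|<\frac14$. Both $|E\cap(-\infty,0)|$ and
$|(I+v)\cap(-\infty,v)|$ equal $\frac12$, and the latter differs from $|E\cap(-\infty,v)|$ by at most $\delta'$.
So the part of $E$ between $0$ and $v$ has measure at most $\delta'$. The part of $I+v$ between $0$ and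
$v$ has measure $\min(|v|,\frac12)$, so the part of $E$ there has measure at least
$\min(|v|,\frac12)-\delta'$. Hence $\min(|v|,\frac12)\le2\delta'<\frac12$, that is $|v|\le2\delta'$, and
$|E\,\Delta\,I|\le\delta'+|(I+v)\,\Delta\,I|\le\delta'+2|v|\le5\delta'$. Take the infimum over $v$.
\end{proof}

Call $h\in L^1(\mathbb R)$ \emph{admissible} if $\mathbf{1}_I+h$ is an indicator function and
\begin{equation}\label{eq:meanzero}
\int_{x<0}h=\int_{x>0}h=0 .
\end{equation}
These are exactly the functions $h=\mathbf{1}_E-\mathbf{1}_I$ with $|E|=1$ and median $0$. An admissible $h$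
satisfies $|h|\in\{0,1\}$, $h\le0$ on $I$ and $h\ge0$ off $I$. We put
\[
N=\|h\|_1,\qquad P=\int\rho\,|h|,\qquad B=\int w(\rho)\,|h|,\qquad
D(h)=\|\operatorname{sinc}\|_q^q-\|\operatorname{sinc}+\widehat h\|_q^q .
\]

\begin{proposition}\label{prop:main}
There are $N_0\in(0,1]$ and $c,C>0$ such that $cB\le D(h)\le CB$ for every admissible $h$ with
$N\le N_0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
Take $\delta=N_0/5<\frac14$. By Lemma~\ref{lem:median}, $h=\mathbf{1}_E-\mathbf{1}_I$ has $N\le N_0$, which gives the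
two-sided estimate. For a general $E$ with $|E|=1$ and $\operatorname{dist}(E)<\delta$, translate to median $0$;
then $\Phi_q(I)^q-\Phi_q(E)^q=D(h)\ge cB\ge0$. Equality forces $B=0$, hence $h=0$ almost everywhere because
$w(\rho)>0$ away from $\pm\frac12$. Conversely, intervals give equality by affine invariance.
\end{proof}

From now on $h$ is admissible with $0<N\le1$. Because $|h|\le1$, its mass cannot all sit very
close to the endpoints: $|\{\rho<N/8\}|\le N/2$, so at least half of the mass of $|h|$ lies in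
$\{\rho\ge N/8\}$. Since $w$ is increasing and $w(t/8)\ge w(t)/8$ in all three cases,
\begin{equation}\label{eq:BP}
B\ge\frac N2\,w\Big(\frac N8\Big)\ge\frac1{16}\,N\,w(N),\qquad \frac{N^2}{16}\le P\le N .
\end{equation}

\subsection{The linear term and the remainder}

For $u,z\in\mathbb C$ let
$\mathcal R(u,z)=|u+z|^q-|u|^q-q|u|^{q-2}\operatorname{Re}(\bar uz)$ be the remainder in the first-order Taylor expansion of
$F(z)=|z|^q$ on $\mathbb C=\mathbb R^2$. As $q>2$, $F$ is convex and $C^2$, with second derivatives bounded by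
$C|z|^{q-2}$. The gradient of $\mathcal R$ in $z$ is $\nabla F(u+z)-\nabla F(u)$, of size at most
$C(|u|+|z|)^{q-2}|z|$. Integrating along the segment from $z'$ to $z$ gives
\begin{equation}\label{eq:Rlip}
|\mathcal R(u,z)-\mathcal R(u,z')|\le C\big(|u|^{q-2}+(|z|+|z'|)^{q-2}\big)(|z|+|z'|)\,|z-z'| ,
\end{equation}
and the case $z'=0$, together with convexity, gives
\begin{equation}\label{eq:Rbound}
0\le\mathcal R(u,z)\le C\big(|u|^{q-2}|z|^2+|z|^q\big).
\end{equation}
Let
\[
K(x)=K_s(x)=\int_{\mathbb R}|\operatorname{sinc}\xi|^{s}\operatorname{sinc}\xi\,\cos(2\pi x\xi)\,d\xi ,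
\]
an even continuous function, since $|\operatorname{sinc}|^{1+s}\in L^1$. By Fubini's theorem
$\int|\operatorname{sinc}|^s\operatorname{sinc}\,\operatorname{Re}\widehat h\,d\xi=\int Kh\,dx$, and $\int h=0$ allows us to
subtract a constant from $K$. Therefore
\begin{equation}\label{eq:split}
D(h)=L(h)-R(h),\qquad L(h)=q\int\big(K(\tfrac12)-K(x)\big)h(x)\,dx,\qquad
R(h)=\int\mathcal R(\operatorname{sinc},\widehat h)\,d\xi .
\end{equation}
To first order, adding a point $x$ to the set gains $qK(x)$ and removing it loses $qK(x)$. For the interval to be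
stable to first order, $K$ should be larger everywhere on $I$ than anywhere outside. This is true for every $q$.

\begin{proposition}\label{prop:kernel}
For every $s>0$ there are $c,C>0$ such that $K(x)-K(\frac12)\ge c\,w(\rho(x))$ for $|x|<\frac12$,
$K(\frac12)-K(x)\ge c\,w(\rho(x))$ for $|x|>\frac12$, and $|K(x)-K(\frac12)|\le C\,w(\rho(x))$ for all $x$.
\end{proposition}

The proof is in Section~\ref{sec:kernel}. The signs of $h$ and of $K(\frac12)-K$ agree, so the integrand of $L(h)$ is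
nonnegative and
\begin{equation}\label{eq:LB}
c_1B\le L(h)\le CB
\end{equation}
with a constant $c_1>0$. As $R\ge0$, the upper bound $D(h)\le CB$ of Proposition~\ref{prop:main} follows. The same sign is
the difficulty for the lower bound: $\|\cdot\|_q^q$ is convex, so the remainder works against the interval. By \eqref{eq:Rbound} and the
Hausdorff--Young inequality, $\|\widehat h\|_q^q\le\|h\|_p^q=N^{q/p}=N^{q-1}$ and
\begin{equation}\label{eq:RQ}
R(h)\le C\big(Q(h)+N^{q-1}\big),\qquad Q(h)=\int|\operatorname{sinc}\xi|^s\,|\widehat h(\xi)|^2\,d\xi .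
\end{equation}

\begin{example}[$q=4$]\label{ex:four}
Here $s=2$ and $K$ is the inverse Fourier transform of $\operatorname{sinc}^3$, so $K=\mathbf{1}_I*\mathbf{1}_I*\mathbf{1}_I$,
that is $K(x)=\int_{x-1/2}^{x+1/2}(1-|t|)_+\,dt$. This equals $\frac34-x^2$ for $|x|\le\frac12$,
$\frac12(\frac32-|x|)^2$ for $\frac12\le|x|\le\frac32$, and $0$ beyond. Hence
\[
K(\tfrac12-a)-K(\tfrac12)=a-a^2\ge\tfrac a2\quad(0<a\le\tfrac12),\qquad
K(\tfrac12)-K(\tfrac12+b)=b-\tfrac{b^2}2\ge\tfrac b2\quad(0<b\le1),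
\]
and $K(\frac12)-K(\frac12+b)=\frac12$ for $b\ge1$. These are the lower bounds of Proposition~\ref{prop:kernel} for $s=2$.

Now move a piece of length $\epsilon$ from inside $I$ to just outside:
\begin{equation}\label{eq:Eeps}
E_\epsilon=[-\tfrac12,\tfrac12-2\epsilon]\cup[\tfrac12-\epsilon,\tfrac12+\epsilon],\qquad0<\epsilon<\tfrac14 .
\end{equation}
This set has measure $1$ and median $0$; up to endpoints, $h=-1$ on $(\frac12-2\epsilon,\frac12-\epsilon)$, $h=1$ on
$(\frac12,\frac12+\epsilon)$, and $N=2\epsilon$. The linear term is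
\[
L(h)=4\int_\epsilon^{2\epsilon}(a-a^2)\,da+4\int_0^\epsilon\big(b-\tfrac{b^2}2\big)\,db=8\epsilon^2+O(\epsilon^3).
\]
For the remainder, $Q(h)=\|\mathbf{1}_I*h\|_2^2$ and $\mathbf{1}_I*h(x)=H(x+\frac12)-H(x-\frac12)$ with
$H(x)=\int_{-\infty}^xh$. Because the two pieces of $h$ cancel near the \emph{same} endpoint, $H$ is supported in an interval
of length $3\epsilon$, and $|H|\le\epsilon$. So $Q(h)\le6\epsilon^3$ and $N^{q-1}=8\epsilon^3$, and
$D(h)=8\epsilon^2+O(\epsilon^3)$.
\end{example}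

In the example the linear term wins by a power of $\epsilon$. In general \eqref{eq:BP} and \eqref{eq:LB} give
$L\ge cNw(N)$, to be compared with the term $N^{q-1}$ in \eqref{eq:RQ}. For $q>3$ this compares $N^2$ with the smaller $N^{q-1}$,
and for $q=3$ the logarithm in $w$ still wins. For $q<3$ both are $N^{q-1}$, and
a comparison of orders of magnitude decides nothing. The limiting case $q=2$ shows how delicate the balance is:
$\|\mathbf{1}_I+h\|_2^2=1+2\int_Ih+\|h\|_2^2=1-N+N$, so the linear and quadratic terms cancel exactly.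

\section{The kernel of the first variation}\label{sec:kernel}

We prove Proposition~\ref{prop:kernel}. Since $K$ is even, we may take $x\ge0$.

\subsection{The upper bound}
Let $b=|x-\frac12|$. From $|\cos2\pi x\xi-\cos\pi\xi|\le\min(2,2\pi|\xi|b)$,
\[
|K(x)-K(\tfrac12)|\le C\int_0^\infty\min(1,\xi^{-1-s})\min(1,\xi b)\,d\xi .
\]
For $b\ge1$ the right side is bounded by a constant, and $w(\rho)=w(1)$. For $0<b<1$ the ranges $\xi<1$, $1<\xi<1/b$ and $\xi>1/b$
contribute at most $b$, $b\int_1^{1/b}\xi^{-s}d\xi$ and $b^s/s$. The middle term is at most $b^s/(1-s)$, $b\log\frac1b$, $b/(s-1)$ for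
$s<1$, $s=1$, $s>1$, so the sum is at most $Cw(b)$.

\subsection{The lower bounds for $0<s<2$}
The factor $|\sin\pi\xi|^s$ is the obstacle to computing $K$. We write it as a positive combination of the functions
$1-\cos2\pi k\xi$, compute the contribution of each, and show that each has the right sign.

Let $\beta=s/2\in(0,1)$. The binomial series is $(1-x)^\beta=1-\sum_{n\ge1}\beta_nx^n$ with
$\beta_n=\beta(1-\beta)\cdots(n-1-\beta)/n!>0$; this positivity is the first use of $s<2$. Letting $x\uparrow1$ gives $\sum\beta_n=1$, so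
$(1-x)^\beta=\sum_n\beta_n(1-x^n)$ on $[-1,1]$. Also $\cos^n\theta=2^{-n}\sum_j\binom nj\cos(n-2j)\theta$ is an average of
cosines, so $1-\cos^n\theta=\sum_{k\ge1}p_{n,k}(1-\cos k\theta)$ with $p_{n,k}\ge0$, $\sum_kp_{n,k}\le1$ and $p_{1,1}=1$. Since
$|\sin\pi\xi|^s=2^{-\beta}(1-\cos2\pi\xi)^\beta$,
\begin{equation}\label{eq:sinexp}
|\sin\pi\xi|^s=\sum_{k\ge1}2\alpha_k(1-\cos2\pi k\xi),\qquad\alpha_k\ge0,\qquad0<\alpha:=\sum_k\alpha_k<\infty .
\end{equation}
Write $\sigma_y=\sin2\pi y\xi$. For real $b$,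
$\sin\pi\xi\,\big(\cos\pi\xi-\cos\pi(1+2b)\xi\big)=\frac12(\sigma_1-\sigma_{1+b}+\sigma_b)$. The terms linear in $\xi$ cancel, so this odd function is
$O(\min(1,|\xi|^3))$ for fixed $b$. As $\int\min(1,|\xi|^3)|\xi|^{-1-s}d\xi<\infty$, we may integrate \eqref{eq:sinexp} term by term:
\begin{equation}\label{eq:Kseries}
K(\tfrac12)-K(\tfrac12+b)=\sum_k\alpha_k\int(1-\cos2\pi k\xi)\,(\sigma_1-\sigma_{1+b}+\sigma_b)\,
\frac{\operatorname{sgn}\xi\;d\xi}{|\pi\xi|^{1+s}} .
\end{equation}

Define an odd function $f$ on $\mathbb R$ by $f(0)=0$ and, for $y>0$,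
\[
f(y)=\kappa y^s\ \ (s<1),\qquad f(y)=-\kappa y\log y\ \ (s=1),\qquad f(y)=-\kappa y^s\ \ (1<s<2),
\]
where $\kappa$ is $\frac{2^{1+s}}\pi\int_0^\infty\frac{\sin v}{v^{1+s}}dv$, $\frac4\pi$ and
$\frac{2^{1+s}}\pi\int_0^\infty\frac{v-\sin v}{v^{1+s}}dv$, respectively. In the first case $\kappa>0$ because, for a positive strictly decreasing $\phi$ and an integer $j\ge0$,
\begin{equation}\label{eq:period}
\int_{2j\pi}^{2j\pi+2\pi}\phi(v)\sin v\,dv=\int_0^\pi\big[\phi(2j\pi+v)-\phi(2j\pi+\pi+v)\big]\sin v\,dv>0 .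
\end{equation}
In all three cases $f$ is continuous, and
\begin{equation}\label{eq:fsigns}
f''<0,\qquad f'''>0\qquad\text{on }(0,\infty);
\end{equation}
the sign of $f'''$ is the second use of $s<2$. For finite sums with $\sum_jc_jy_j=0$ we have
\begin{equation}\label{eq:oddf}
\int_{\mathbb R}\sum_jc_j\sigma_{y_j}\,\frac{\operatorname{sgn}\xi\;d\xi}{|\pi\xi|^{1+s}}=\sum_jc_jf(y_j).
\end{equation}
Indeed, for $y>0$ the substitution $v=2\pi y\xi$ gives
$2\int_\epsilon^\infty\sigma_y\,(\pi\xi)^{-1-s}d\xi=\frac{2^{1+s}}\pi y^s\int_{2\pi y\epsilon}^\infty v^{-1-s}\sin v\,dv$. For $s<1$ let $\epsilon\to0$.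
For $s=1$ we have $\int_{\epsilon'}^\infty v^{-2}\sin v\,dv=\log\frac1{\epsilon'}+c_0+o(1)$, since $v^{-2}(\sin v-v)$ is integrable on $(0,1)$; the term of $y_j$
is then $\frac4\pi y_j\big(-\log|y_j|+\log\frac1{2\pi\epsilon}+c_0\big)+o(1)$, and the part proportional to $y_j$ cancels in the sum. For $1<s<2$ replace each
$\sigma_{y_j}$ by $\sigma_{y_j}-2\pi y_j\xi$, which does not change the sum, and substitute as before.

Since $(1-\cos2\pi k\xi)\sigma_y=\frac12(2\sigma_y-\sigma_{y+k}-\sigma_{y-k})$, formulas \eqref{eq:Kseries} and \eqref{eq:oddf} give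
\begin{equation}\label{eq:KT}
K(\tfrac12)-K(\tfrac12+b)=\tfrac12\sum_k\alpha_kT_k(b),\qquad T_k(b)=f_k(1)-f_k(1+b)+f_k(b),
\end{equation}
where $f_k(y)=2f(y)-f(y+k)-f(y-k)$ is again odd.

\emph{Outside $I$: $b>0$.} Let $\omega(y)=f(y+1)-f(y)$ for $y\in\mathbb R$. It has three properties. By \eqref{eq:fsigns} it is strictly decreasing and convex on
$[0,\infty)$. By oddness of $f$, $\omega(-1-y)=\omega(y)$. For $-1\le y\le0$, $\omega(y)=f(1+y)+f(-y)\ge(1+y)f(1)+(-y)f(1)=\omega(0)$, by concavity of $f$ on $[0,1]$ and $f(0)=0$.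
Together they give $\omega\ge\omega(k-1)$ on $[-k,k-1]$. Now $f_k(1+y)-f_k(y)=2\omega(y)-\omega(y+k)-\omega(y-k)$; using this for $y=0$ and $y=b$, with
$f_k(0)=0$ and $\omega(-k)=\omega(k-1)$,
\[
T_k(b)=2\big[\omega(0)-\omega(b)\big]-\big[\omega(k)-\omega(k+b)\big]+\big[\omega(b-k)-\omega(k-1)\big].
\]
If $b\le2k-1$, then $b-k\in[-k,k-1]$ and the last bracket is nonnegative, while $\omega(k)-\omega(k+b)\le\omega(0)-\omega(b)$ by convexity; so
$T_k(b)\ge\omega(0)-\omega(b)$. If $b\ge2k-1$, then $b-k\ge0$ and convexity gives $\omega(b-k)+\omega(b+k)\ge2\omega(b)$; so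
$T_k(b)\ge2\omega(0)-\omega(k-1)-\omega(k)\ge\omega(0)-\omega(1)$. In both cases $T_k(b)\ge\omega(0)-\omega(\min(b,1))$, and
$K(\frac12)-K(\frac12+b)\ge\frac\alpha2[\omega(0)-\omega(\min(b,1))]$. It remains to bound
$\omega(0)-\omega(b)=f(1)+f(b)-f(1+b)$ below by $c\,w(b)$ for $0<b\le1$.
\begin{itemize}
\item $s<1$: $1+b^s-(1+b)^s\ge b^s-sb\ge(1-s)b^s$.
\item $s=1$: $(1+b)\log(1+b)+b\log\frac1b\ge b(1+\log\frac1b)\ge\frac1{\log4}\,b\log\frac4b$, using $\log(1+b)\ge\frac b{1+b}$.
\item $1<s<2$: $(1+b)^s-1-b^s=s\int_0^b[(1+t)^{s-1}-t^{s-1}]\,dt\ge s(2^{s-1}-1)b$, as the integrand decreases in $t$.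
\end{itemize}

\emph{Inside $I$: $b=-a$ with $0<a\le\frac12$.} On $[0,1]$ we have $f_k=2f-\psi_k$ with $\psi_k(y)=f(k+y)-f(k-y)$. As $f_k$ is odd,
\[
-T_k(-a)=2\big[f(a)+f(1-a)-f(1)\big]+\big[\psi_k(1)-\psi_k(a)-\psi_k(1-a)\big].
\]
By \eqref{eq:fsigns}, $\psi_k''(y)=f''(k+y)-f''(k-y)\ge0$ on $(0,1)$; with $\psi_k(0)=0$ this gives $\psi_k(t)\le t\psi_k(1)$, so the last bracket is nonnegative.
Hence $K(\frac12-a)-K(\frac12)\ge\alpha[f(a)+f(1-a)-f(1)]$, and the bracket is at least $c\,w(a)$: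
\begin{itemize}
\item $s<1$: $a^s+(1-a)^s-1\ge a^s-a\ge(1-2^{s-1})a^s$.
\item $s=1$: $a\log\frac1a+(1-a)\log\frac1{1-a}\ge a\log\frac1a\ge\frac13a\log\frac4a$, the last because $a\le\frac12$.
\item $1<s<2$: $1-a^s-(1-a)^s=s\int_0^a[(1-t)^{s-1}-t^{s-1}]\,dt\ge\frac{sa}2\big[(\frac34)^{s-1}-(\frac14)^{s-1}\big]$, since the integrand is
nonnegative and decreasing on $[0,\frac12]$ and $\frac a2\le\frac14$.
\end{itemize}

\subsection{The lower bounds for $s>2$}
The case $s=2$ is in Example~\ref{ex:four}. For $s>2$ we use induction in steps of $2$: multiplying by $\operatorname{sinc}$ is convolving with $\mathbf{1}_I$, and two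
such steps lead from $K_{s-2}$ to $K_s$. Let $G=|\operatorname{sinc}|^s$ and $U(t)=\int G(\xi)\cos2\pi t\xi\,d\xi$, an even function. From
$\int_{t-1/2}^{t+1/2}\cos2\pi x\xi\,dx=\operatorname{sinc}\xi\,\cos2\pi t\xi$ and Fubini's theorem,
\[
U(t)=\int_{t-1/2}^{t+1/2}K_{s-2}(x)\,dx,\qquad K_s(x)=\int_{x-1/2}^{x+1/2}U(t)\,dt .
\]
For $0<t<1$ the point $t+\frac12$ is outside $I$ and $t-\frac12$ is in its interior, so the inductive hypothesis gives
$U'(t)=K_{s-2}(t+\frac12)-K_{s-2}(t-\frac12)<0$. Thus $U$ is strictly decreasing on $[0,1]$.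

\emph{Inside $I$.} For $0<a\le\frac12$, evenness of $U$ gives $K_s(\frac12-a)-K_s(\frac12)=\int_0^aU-\int_{1-a}^1U$. The average $\frac1a\int_0^aU$ decreases in $a$ and
$\frac1a\int_{1-a}^1U$ increases, so the difference is at least $2a\big[\int_0^{1/2}U-\int_{1/2}^1U\big]=ca$.

\emph{Outside $I$.} Now the values of $U$ on $[1,\infty)$ enter. The induction says nothing about them, because for $t>1$ both points $t\pm\frac12$ are outside $I$. We need a direct estimate.

\begin{lemma}\label{lem:U}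
For $s\ge2$ there is $c_s>0$ with $K_s(\frac12)-U(u)\ge c_s$ for all $u\ge1$.
\end{lemma}

Granting this, let $b>0$. If $b\ge1$, then $K_s(\frac12+b)=\int_b^{1+b}U\le K_s(\frac12)-c_s$. If $b<1$, then
$K_s(\frac12)-K_s(\frac12+b)=\int_0^bU-\int_1^{1+b}U$, where $\int_0^bU\ge b\int_0^1U=bK_s(\frac12)$ by monotonicity and
$\int_1^{1+b}U\le b(K_s(\frac12)-c_s)$; the difference is at least $c_sb$. This closes the induction and proves Proposition~\ref{prop:kernel}.

\begin{proof}[Proof of Lemma~\ref{lem:U}]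
We have $K_s(\frac12)=\int|\operatorname{sinc}\xi|^s\operatorname{sinc}\xi\cos\pi\xi\,d\xi=\int G(\xi)\operatorname{sinc}(2\xi)\,d\xi$, so
\[
K_s(\tfrac12)-U(u)=2\int_0^\infty G(\xi)\big[\operatorname{sinc}2\xi-\cos2\pi u\xi\big]\,d\xi .
\]
The main lobe $0<\xi<1$, where $G$ decreases from $1$ to $0$, will give a positive contribution that exceeds the tail.
Let $\operatorname{Si}(z)=\int_0^z\frac{\sin v}v\,dv$, and recall $\operatorname{Si}(\infty)=\frac\pi2$. Two integrations by parts and \eqref{eq:period} give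
\begin{equation}\label{eq:Sitail}
\int_{2\pi}^\infty\frac{\sin v}v\,dv=\frac1{2\pi}-2\int_{2\pi}^\infty\frac{\sin v}{v^3}\,dv\le\frac1{2\pi}.
\end{equation}

\emph{Main lobe.} Integrating by parts, with $G(1)=0$,
\[
2\int_0^1G\,[\operatorname{sinc}2\xi-\cos2\pi u\xi]\,d\xi=\frac1\pi\int_0^1(-G'(t))\,\Psi(2\pi t)\,dt,\qquad
\Psi(z)=\operatorname{Si}(z)-\frac{\sin uz}u .
\]
For $x\ge\pi$ we have $\frac{\sin x}x\le\frac17$: the quotient is nonpositive on $[\pi,2\pi]$, at most $\frac{7-2\pi}{2\pi}<\frac17$ on $[2\pi,7]$, and at most $\frac17$ beyond.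
Also $\frac{\sin v}v$ decreases on $(0,\pi)$. Writing $\frac{\sin uz}u=z\,\frac{\sin uz}{uz}$ with $uz\ge z$, we get $\frac{\sin uz}u\le\max(\sin z,\frac z7)$ for $0<z\le\pi$ and
$\frac{\sin uz}u\le\frac z7$ for $z\ge\pi$.
\begin{itemize}
\item $0<z\le\frac{2\pi}3$: here $\frac{\sin z}z\ge\frac{3\sqrt3}{4\pi}>\frac17$, so $\frac{\sin uz}u\le\sin z$; and $\sin z\le\operatorname{Si}(z)$ because $\cos v\le\frac{\sin v}v$ on $(0,\pi)$. So $\Psi\ge0$.
\item $\frac{2\pi}3\le z\le\pi$: here $\frac{\sin uz}u\le\frac{\sqrt3}2<0.87$, and $\frac{\sin v}v\ge1-\frac{v^2}6$ gives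
$\operatorname{Si}(z)\ge\operatorname{Si}(\frac{2\pi}3)\ge\frac{2\pi}3-\frac1{18}(\frac{2\pi}3)^3>1.58$. So $\Psi>\frac12$.
\item $\pi\le z\le2\pi$: here $\frac{\sin uz}u\le\frac{2\pi}7<0.9$, and $\operatorname{Si}(z)\ge\operatorname{Si}(2\pi)\ge\frac\pi2-\frac1{2\pi}>1.41$ by \eqref{eq:Sitail}. So $\Psi>\frac12$.
\end{itemize}
As $-G'\ge0$ on $(0,1)$, the main lobe contributes at least
$\frac1{2\pi}\int_{1/3}^1(-G')=\frac1{2\pi}G(\frac13)=\frac1{2\pi}\big(\frac{3\sqrt3}{2\pi}\big)^s$.

\emph{Tail.} For $n\ge1$, $\int_n^{n+1}G(\xi)\operatorname{sinc}2\xi\,d\xi\ge0$: under reflection in $n+\frac12$ the factor $|\sin\pi\xi|^s$ is symmetric and $\sin2\pi\xi$ is antisymmetric and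
positive on the left half, where the weight $\xi^{-s-1}$ is larger. For the cosine term, $|\operatorname{sinc}|\le\frac1\pi$ on $[1,\infty)$, an integration by parts and \eqref{eq:Sitail} give
\[
2\int_1^\infty G\le\frac2{\pi^{s-2}}\int_1^\infty\frac{\sin^2\pi\xi}{\pi^2\xi^2}\,d\xi=\frac2{\pi^{s-1}}\int_{2\pi}^\infty\frac{\sin v}v\,dv\le\pi^{-s}.
\]
Altogether $K_s(\frac12)-U(u)\ge\pi^{-s}\big[\frac1{2\pi}\big(\frac{3\sqrt3}2\big)^s-1\big]$, which is positive since $\big(\frac{3\sqrt3}2\big)^s\ge\frac{27}4>2\pi$.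
\end{proof}

\section{The case $q\ge3$}\label{sec:large}

We show that $R(h)\le\frac{c_1}2B$ for small $N$; then $D(h)\ge\frac{c_1}2B$ by \eqref{eq:split} and \eqref{eq:LB}. As in Example~\ref{ex:four}, the gain in $Q(h)$ comes from cancellation
near each endpoint, and this is where \eqref{eq:meanzero} is used. Subtracting $e^{-\pi i\xi}$ from $e^{-2\pi ix\xi}$ on $x>0$, and $e^{\pi i\xi}$ on $x<0$,
\[
|\widehat h(\xi)|\le\int|h(x)|\min\big(2,\,2\pi|\xi|\,\big||x|-\tfrac12\big|\big)\,dx\le2\pi(1+|\xi|)P .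
\]
Use this for low frequencies and Plancherel's theorem, $\|\widehat h\|_2^2=N$, for high frequencies. Let $\sigma=\min(s,\frac32)\in[1,\frac32]$ and $X=(N/P^2)^{1/3}$, so that $X\ge1$ by \eqref{eq:BP}.
Since $|\operatorname{sinc}\xi|^s\le C(1+|\xi|)^{-\sigma}$, splitting at $|\xi|=X$ gives
\[
Q(h)\le C\big(P^2X^{3-\sigma}+NX^{-\sigma}\big)=2C\,P^{2\sigma/3}N^{1-\sigma/3}
=2C\,P^{2\sigma/3}\,(N^2)^{1-2\sigma/3}\,N^{\sigma-1},
\]
where the exponent $1-2\sigma/3$ is nonnegative.

If $q>3$, then $\sigma>1$, $B=P$ and $N^2\le16P$. So $Q(h)\le CN^{\sigma-1}B$ and $N^{q-1}\le16N^{q-3}B$, and \eqref{eq:RQ} gives $R(h)=o(1)B$ as $N\to0$.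

If $q=3$, then $\sigma=1$ and no power of $N$ is gained. Instead $B\ge P\log4\ge P$, and $B\ge\frac1{16}N^2\log\frac{32}N$ by the first inequality in \eqref{eq:BP}. So
$Q(h)\le CP^{2/3}(N^2)^{1/3}\le CB\,(\log\frac{32}N)^{-1/3}$ and $N^{q-1}=N^2\le16B\,(\log\frac{32}N)^{-1}$, and again $R(h)=o(1)B$.
This proves Proposition~\ref{prop:main} for $q\ge3$.

\section{The edge inequality}\label{sec:edge}

Let $2<q<3$, so $0<s<1$, and let $A$, $h$ be as in Theorem~\ref{thm:edge}, with $h$ supported in $[-W,W]$. In this section only, $h$ denotes $\mathbf{1}_A-\mathbf{1}_{(0,\infty)}$, and $r=r_A$.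
Then $|h|\in\{0,1\}$, $h\ge0$ on $x<0$, $h\le0$ on $x>0$, and each half-line carries mass $\frac12\|h\|_1$. Since $\int h=0$,
\begin{equation}\label{eq:hsmall}
|\widehat h(\eta)|=\Big|\int h(x)(e^{-2\pi ix\eta}-1)\,dx\Big|\le2\pi W\|h\|_1\,|\eta| .
\end{equation}
The integral $J(A)$ converges absolutely. For $|\eta|\le1$ the integrand is at most $q|\widehat h|(|r_0|+|\widehat h|)^{q-1}=O(|\eta|^{-s})$, and $s<1$; on $|\eta|\ge1$ both $r_0$ and $\widehat h$ are in $L^q$.

The inequality is not pointwise. For $A=(-1,0)\cup(1,\infty)$ one has $r_A(\eta)=(2\cos2\pi\eta-1)\,r_0(\eta)$, so $|r_A|<|r_0|$ for small $\eta\ne0$, but $|r_A|=3|r_0|$ at $\eta=\frac12$.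

\begin{remark}
The condition $q<3$ is needed for $J(A)$ to be finite. Let $h\ne0$ and $m_1=\int xh(x)\,dx<0$. Then $\widehat h(\eta)=-2\pi im_1\eta+O(\eta^2)$, so
$r_A=r_0\,(1+4\pi^2m_1\eta^2+O(|\eta|^3))$ and $|r_A|^q-|r_0|^q$ behaves like a negative multiple of $|\eta|^{2-q}$ at $0$, which is not integrable for $q\ge3$.
\end{remark}

\subsection{From powers to logarithms}
There is no formula for $\int|r|^q$ in terms of $A$, but two other integrals are accessible: $\int|r|^2$ by Plancherel's theorem, and $\int\log(1+|r|^2/\tau)$ by complex analysis.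
For $2<q<4$ the power $|r|^q$ is a superposition of these. For $\tau>0$ let
\[
\Lambda_A(\tau)=\int_{\mathbb R}\log\big(1+|r_A|^2/\tau\big)\,d\eta,\qquad
\Lambda_0(\tau)=\int_{\mathbb R}\log\Big(1+\frac1{4\pi^2\eta^2\tau}\Big)\,d\eta=\tau^{-1/2}.
\]
Both are finite: use $\log(1+y)\le y$ and $r\in L^2(|\eta|\ge1)$ away from $0$, and $|r|\le\frac1{2\pi|\eta|}+\|h\|_1$ near $0$, where the singularity is logarithmic. The value of $\Lambda_0$ follows from
$\int\log(1+c^2/\eta^2)\,d\eta=2\pi c$, whose derivative in $c$ is $\int\frac{2c\,d\eta}{\eta^2+c^2}=2\pi$.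

\begin{lemma}\label{lem:subord}
There is $\gamma_q>0$ such that $J(A)=-\gamma_q\int_0^\infty\tau^{q/2-1}\big(\Lambda_A(\tau)-\Lambda_0(\tau)\big)\,d\tau$.
\end{lemma}

\begin{proof}
Let $\ell_\tau(y)=\frac y\tau-\log(1+\frac y\tau)\ge0$ for $y\ge0$. The integral $\int_0^\infty\ell_\tau(y)\tau^{q/2-1}d\tau$ converges at $0$ because $q>2$, and at $\infty$ because
$\ell_\tau(y)=O(\tau^{-2})$ and $q<4$. Scaling $\tau$ by $y$ shows that it equals $y^{q/2}/\gamma_q$ with $\gamma_q>0$. Apply this to $y_A=|r_A|^2$ and $y_0=|r_0|^2$ and subtract.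
To exchange the integrals in $\tau$ and $\eta$, note that $\ell_\tau'(y)=\frac y{\tau(\tau+y)}$ is nonnegative and increasing in $y$, and that
$\int_0^\infty\tau^{q/2-2}\frac Y{\tau+Y}\,d\tau=CY^{s/2}$. So the double integral of $|\ell_\tau(y_A)-\ell_\tau(y_0)|\tau^{q/2-1}$ is at most
$C\int|y_A-y_0|\max(y_A,y_0)^{s/2}d\eta$. This is finite: on $|\eta|\le1$ the difference $y_A-y_0=|\widehat h|^2+2\operatorname{Re}(\overline{r_0}\,\widehat h)$ is bounded by \eqref{eq:hsmall} and the other factor is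
$O(|\eta|^{-s})$; on $|\eta|\ge1$, $y_A$ and $y_0$ are bounded and integrable. Fubini's theorem gives
\[
J(A)=\gamma_q\int_0^\infty\tau^{q/2-1}\Big\{\frac1\tau\int(y_A-y_0)\,d\eta-\big(\Lambda_A(\tau)-\Lambda_0(\tau)\big)\Big\}\,d\tau .
\]
The quadratic part vanishes; this is the cancellation at $q=2$ seen in Section~\ref{sec:expansion}. Let $H(x)=\int_{-\infty}^xh$, which is Lipschitz with compact support. Then
$\widehat H=\widehat h/(2\pi i\eta)=r_0\widehat h$ is bounded near $0$ and integrable on $|\eta|\ge1$ by the Cauchy--Schwarz inequality, so Fourier inversion holds at $0$. As $\overline{r_0}=-r_0$,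
$\int\overline{r_0}\,\widehat h=-H(0)=-\frac12\|h\|_1$. Since $|h|\in\{0,1\}$, $\|\widehat h\|_2^2=\|h\|_1$. Hence $\int(y_A-y_0)\,d\eta=\|h\|_1-\|h\|_1=0$.
\end{proof}

So we must show that the half-line \emph{minimizes} $\Lambda_A(\tau)$ for each $\tau$. Fix $\tau>0$ and let $\ell=\sqrt\tau$. Let $M(x)=|A\cap(-\infty,x)|$, and for $x<y$ let
\[
d(x,y)=d(y,x)=\big|\{z\in A:\ z<x,\ z+(y-x)\notin A\}\big| ,
\]
which measures how much of $A$ to the left of $x$ leaves $A$ when shifted to the right by $y-x$. For the half-line, $M(x)=x_+$ and $d=0$.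

\begin{proposition}\label{prop:log}
$\Lambda_A(\tau)\ge\tau^{-1/2}+\Gamma_A(\tau)$, where
$\Gamma_A(\tau)=\tau^{-2}\displaystyle\iint_{A\times A}e^{-(M(x)+M(y))/\ell}\,d(x,y)\,dx\,dy\ge0$.
\end{proposition}

\subsection{The half-line}\label{sub:halfline}
The plan is to write $\Lambda_A$ as a sum of two squares and to bound each square from below by a well chosen linear functional. For the half-line everything is explicit. Let
$\Theta_0(\zeta)=\frac{2\pi i\zeta}{2\pi i\zeta+1/\ell}$. It is analytic and has no zeros in the lower half-plane, it tends to $1$ at infinity, and on the real line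
$|\Theta_0|^2=(1+|r_0|^2/\tau)^{-1}$. Moreover
\[
\Theta_0r_0=\frac1{2\pi i\eta+1/\ell}=\tau\widehat{k_0},\quad k_0(x)=\tau^{-1}e^{-x/\ell}\mathbf{1}_{x>0},\qquad
1-\Theta_0=\widehat{g_0},\quad g_0(t)=\ell^{-1}e^{-t/\ell}\mathbf{1}_{t>0},
\]
and $\tau^{-1}\|\Theta_0r_0\|_2^2+\|1-\Theta_0\|_2^2=\tau\|k_0\|_2^2+\|g_0\|_2^2=\frac1{2\ell}+\frac1{2\ell}=\Lambda_0(\tau)$. The two functions are linked by
$g_0(t)=\int k_0(x)\mathbf{1}_{(0,\infty)}(x-t)\,dx$ for $t>0$. For general $A$ the analogue of $\Theta_0$ exists but is not explicit; the analogue of $k_0$ will be chosen by us.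

\subsection{The logarithmic integral as a sum of squares}
We recall three textbook facts about the lower half-plane, with Poisson kernel $P_y(t)=\frac1\pi\frac y{t^2+y^2}$, $y>0$.
(i) If $\varphi\in L^1(\mathbb R)$, then $P_y*\varphi\to\varphi$ almost everywhere as $y\downarrow0$.
(ii) A bounded analytic function $F$ in $\operatorname{Im}\zeta<0$ has boundary values $F(\eta)=\lim_{y\downarrow0}F(\eta-iy)$ for almost every $\eta$, and $F(\eta-iy)=(P_y*F)(\eta)$.
(iii) (Paley--Wiener) If $F$ is analytic in $\operatorname{Im}\zeta<0$ and $\sup_{y>0}\int|F(\eta-iy)|^2d\eta<\infty$, then $F(\zeta)=\int_0^\infty g(t)e^{-2\pi it\zeta}dt$ for some $g\in L^2(0,\infty)$, and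
$F(\cdot-iy)\to\widehat g$ in $L^2$.

\begin{lemma}\label{lem:outer}
There is a real $g\in L^2(\mathbb R)$ supported in $[0,\infty)$ such that $\Theta=1-\widehat g$ satisfies $|\Theta|^2=(1+|r|^2/\tau)^{-1}$ almost everywhere and
\begin{equation}\label{eq:squares}
\Lambda_A(\tau)=\tau^{-1}\|\Theta r\|_2^2+\|g\|_2^2 .
\end{equation}
\end{lemma}

\begin{proof}
The function $\varphi=\log(1+|r|^2/\tau)\ge0$ is integrable with integral $\Lambda_A$, and it is even because $h$ is real. Define the outer function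
\[
\Theta(\zeta)=\exp\Big(\frac1{2\pi i}\int\frac{\varphi(t)}{t-\zeta}\,dt\Big),\qquad\operatorname{Im}\zeta<0 .
\]
For $\zeta=\eta-iy$ we have $\operatorname{Re}\frac1{2\pi i(t-\zeta)}=-\frac12P_y(\eta-t)$, so $\log|\Theta(\eta-iy)|=-\frac12(P_y*\varphi)(\eta)$. Hence $|\Theta|\le1$, and by (i) and (ii) the boundary values satisfy
$|\Theta|^2=e^{-\varphi}=(1+|r|^2/\tau)^{-1}$. The integral of $\varphi$ can be read off at infinity. Since $\varphi$ is even, $\Theta(-iy)=e^{-\varepsilon(y)}$ with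
$\varepsilon(y)=\frac y{2\pi}\int\frac{\varphi(t)\,dt}{t^2+y^2}$, and $y\,\varepsilon(y)\to\frac1{2\pi}\Lambda_A$ as $y\to\infty$; so $y(1-\Theta(-iy))\to\frac1{2\pi}\Lambda_A$. By (ii),
\[
\int\operatorname{Re}(1-\Theta(t))\,\frac{y^2}{t^2+y^2}\,dt=\pi y\,\big(1-\Theta(-iy)\big),
\]
and as $\operatorname{Re}(1-\Theta)\ge0$, monotone convergence gives $\int2\operatorname{Re}(1-\Theta)\,d\eta=\Lambda_A$. Pointwise on the real line,
\[
\tau^{-1}|\Theta r|^2+|1-\Theta|^2=|\Theta|^2(1+|r|^2/\tau)+1-2\operatorname{Re}\Theta=2\operatorname{Re}(1-\Theta),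
\]
so $\Lambda_A=\tau^{-1}\|\Theta r\|_2^2+\|1-\Theta\|_2^2$. In particular the boundary values of $1-\Theta$ are in $L^2$. By (ii) and $\|P_y\|_1=1$, the $L^2$ norms of $1-\Theta$ on horizontal lines are bounded, and (iii) gives
$1-\Theta=\widehat g$ with $g\in L^2(0,\infty)$. Finally, the substitution $t\mapsto-t$ gives $\Theta(-\bar\zeta)=\overline{\Theta(\zeta)}$, so $\widehat g(-\eta)=\overline{\widehat g(\eta)}$ and $g$ is real.
\end{proof}

\subsection{Duality}
Formally $\Theta r$ is the Fourier transform of $\mathbf{1}_A-g*\mathbf{1}_A$, and $g*\mathbf{1}_A(x)$ depends only on the part of $A$ to the left of $x$. Pairing $\Theta r$ with a test function $\widehat k$ therefore gives an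
expression that is affine in the unknown $g$, and completing the square with $\|g\|_2^2$ eliminates $g$. To choose $k$, we transplant $k_0$ to $A$ by replacing the position $x$ with the mass $M(x)$ to its left:
\[
k(x)=\tau^{-1}e^{-M(x)/\ell}\,\mathbf{1}_A(x),\qquad v(t)=\int k(x)\,\mathbf{1}_A(x-t)\,dx\quad(t>0).
\]
Up to null sets, $(W,\infty)\subset A\subset[-W,\infty)$, and $M(x)=x+\int_{-\infty}^xh=x$ for $x\ge W$. So $k$ is bounded, vanishes on $(-\infty,-W)$ and decays exponentially, and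
$0\le v(t)\le\int_{t-W}^\infty k$ decays exponentially.

\begin{lemma}\label{lem:pairing}
$\displaystyle\int\overline{\widehat k}\;\Theta\,r\,d\eta=\int k\,dx-\int_0^\infty g(t)v(t)\,dt$.
\end{lemma}

\begin{proof}
For $0<\epsilon\le1$ let $F_\epsilon=e^{-\epsilon x}\mathbf{1}_A\in L^1\cap L^2$ and $h_\epsilon=e^{-\epsilon x}h$, so that $\widehat{F_\epsilon}(\eta)=\frac1{\epsilon+2\pi i\eta}+\widehat{h_\epsilon}(\eta)$ and $0\le F_\epsilon\le e^W$.
Since $g*F_\epsilon\in L^2$ has Fourier transform $\widehat g\,\widehat{F_\epsilon}$, Parseval's identity and Fubini's theorem give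
\[
\int\overline{\widehat k}\;\Theta\,\widehat{F_\epsilon}\,d\eta=\int kF_\epsilon\,dx-\int_0^\infty g(t)v_\epsilon(t)\,dt,\qquad v_\epsilon(t)=\int k(x)F_\epsilon(x-t)\,dx .
\]
Let $\epsilon\to0$. On the right, $kF_\epsilon\le e^Wk$ and $kF_\epsilon\to k$; also $v_\epsilon\to v$ pointwise and $v_\epsilon\le e^Wv\in L^2(0,\infty)$. So the right side converges to the right side of the lemma.
On the left, the zero of $\Theta$ at the origin compensates the pole of $r_0$. Indeed $|\Theta|\le\min(1,\ell/|r|)$, and $|r|\ge\frac1{2\pi|\eta|}-2\pi W\|h\|_1|\eta|$ by \eqref{eq:hsmall}, so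
$|\Theta(\eta)|\le C_{A,\tau}|\eta|$ on $|\eta|\le1$. With $|\widehat{F_\epsilon}|\le\frac1{2\pi|\eta|}+e^W\|h\|_1$ and $|\widehat k|\le\|k\|_1$, the integrand is bounded on $|\eta|\le1$ uniformly in $\epsilon$, and
$\widehat{F_\epsilon}(\eta)\to r(\eta)$ for $\eta\ne0$. On $|\eta|\ge1$, $\widehat{F_\epsilon}\to r$ in $L^2$, because $|\frac1{\epsilon+2\pi i\eta}-r_0(\eta)|\le\frac\epsilon{4\pi^2\eta^2}$ and $h_\epsilon\to h$ in $L^2$, while
$\overline{\widehat k}\,\Theta\in L^2$.
\end{proof}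

\begin{proof}[Proof of Proposition~\ref{prop:log}]
Pointwise $\tau^{-1}|\Theta r|^2\ge2\operatorname{Re}(\overline{\widehat k}\,\Theta r)-\tau|\widehat k|^2$, and $\|g\|_2^2-2\int gv\ge-\|v\|_2^2$. By \eqref{eq:squares} and Lemma~\ref{lem:pairing},
\begin{equation}\label{eq:dual}
\Lambda_A(\tau)\ge2\int k-\tau\|k\|_2^2-\|v\|_{L^2(0,\infty)}^2 .
\end{equation}
(For the half-line, Section~\ref{sub:halfline} has $\tau\widehat{k_0}=\Theta_0r_0$ and $v=g_0$, the equality cases of both steps.)

The function $M$ is continuous and nondecreasing with range $[0,\infty)$. For $m>0$ the set $\{M\le m\}$ is a half-line $(-\infty,x_m]$ with $M(x_m)=m$, so $|\{x\in A:M(x)\le m\}|=m$: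
the map $M$ carries Lebesgue measure on $A$ to Lebesgue measure on $(0,\infty)$. Hence the first two terms in \eqref{eq:dual} do not depend on $A$:
$\int k=\tau^{-1}\ell=\frac1\ell$ and $\tau\|k\|_2^2=\tau^{-1}\frac\ell2=\frac1{2\ell}$. For the third, Tonelli's theorem gives
\[
\|v\|_2^2=\iint k(x)k(y)\,\big|\{t>0:\ x-t\in A,\ y-t\in A\}\big|\,dx\,dy .
\]
For $x<y$ put $z=x-t$; the inner measure is $|\{z\in A:z<x,\ z+(y-x)\in A\}|=M(x)-d(x,y)$. By symmetry it is $\min(M(x),M(y))-d(x,y)$ for all $x\ne y$. Since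
\[
\int_0^\infty\!\!\int_0^\infty e^{-(m+m')/\ell}\min(m,m')\,dm\,dm'=\int_0^\infty\Big(\int_t^\infty e^{-m/\ell}dm\Big)^2dt=\frac{\ell^3}2 ,
\]
we get $\|v\|_2^2=\tau^{-2}\frac{\ell^3}2-\Gamma_A(\tau)=\frac1{2\ell}-\Gamma_A(\tau)$. Thus $\Lambda_A\ge\frac2\ell-\frac1{2\ell}-\frac1{2\ell}+\Gamma_A=\frac1\ell+\Gamma_A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:edge}]
Lemma~\ref{lem:subord} and Proposition~\ref{prop:log} give $J(A)\le-\gamma_q\int_0^\infty\tau^{q/2-1}\Gamma_A(\tau)\,d\tau\le0$. Assume now the additional hypotheses and let $1\le\tau\le4$, so $\ell\ge1$ and $2\tau^{-2}\ge\frac18$.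
Write $\Gamma_A$ as twice the integral over $x<y$, write $d(x,y)$ as an integral in $z$, and replace $y$ by the variable $u=z+y-x$; the Jacobian is $1$. The domain becomes $x\in A$, $z\in A$, $u\notin A$,
$y=x+u-z\in A$, $z<x$, $z<u$. Restrict it to $z\in A\cap(-W_0,0)$, $u\in(0,W_0)\setminus A$ and $0<x<4$, where the last two inequalities hold automatically. For such $z,u$, the conditions $x\in A$ and $y\in A$ each exclude
a set of $x$ of measure at most $|(0,\infty)\setminus A|=\frac12\|h\|_1\le\frac12$, because $x,y>0$; a set of measure at least $3$ remains. As $|A\cap(-\infty,0)|\le\frac12$ and $y<4+2W_0$, we have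
$M(x)\le\frac92$ and $M(y)\le\frac92+2W_0$. Therefore $\Gamma_A(\tau)\ge\frac18\cdot\frac1{64}\cdot3\,e^{-(9+2W_0)}$, and integrating over $\tau\in[1,4]$ gives
$J(A)\le-c_*$ with $c_*=\frac9{512}\gamma_q\,e^{-(9+2W_0)}$.
\end{proof}

\section{The case $2<q<3$}\label{sec:small}

Again $h$ is admissible, $0<N\le1$, and $0<s<1$, so $w(t)=t^s$ and $q-1=q/p=1+s$. If much of the mass of $h$ lies at distance much larger than $N$ from the endpoints, the linear term wins as before.
Otherwise we discard the far mass, magnify the two endpoints by the factor $1/N$, show that the two edges decouple, and apply Theorem~\ref{thm:edge}.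

\subsection{Reduction to concentrated perturbations}

\begin{lemma}\label{lem:size}
If $u$ is measurable, $|u|\le1$ and $\|u\|_1\le\mu$, then $\int|\widehat u|^q\le\mu^{1+s}$ and $\int|\operatorname{sinc}|^s|\widehat u|^2\le C\mu^{1+s}$.
\end{lemma}

\begin{proof}
The first bound is Hausdorff--Young with $\|u\|_p^p\le\mu$. For the second use $|\operatorname{sinc}\xi|^s\le|\xi|^{-s}$. On $|\xi|\le1/\mu$ we have $|\widehat u|\le\mu$, and the contribution is at most
$\frac2{1-s}\mu^{1+s}$; on $|\xi|>1/\mu$ it is at most $\mu^s\|u\|_2^2\le\mu^{1+s}$.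
\end{proof}

By \eqref{eq:RQ}, $R(h)\le C_2N^{1+s}$, so $D(h)\ge c_1B-C_2N^{1+s}$. Let $C_3=2C_2/c_1$. If $B\ge C_3N^{1+s}$, then $D(h)\ge\frac{c_1}2B$. So assume
\begin{equation}\label{eq:conc}
B<C_3N^{1+s}.
\end{equation}
It suffices to prove $D(h)\ge c_4N^{1+s}$ for small $N$, for then $D(h)\ge\frac{c_4}{C_3}B$. From \eqref{eq:conc}, for any $V>0$ with $VN\le1$,
\begin{equation}\label{eq:far}
\int_{\rho>VN}|h|\le(VN)^{-s}B\le C_3V^{-s}N .
\end{equation}

\subsection{Localization}
Let $W\ge1$ with $\lambda:=2C_3W^{-s}\le\frac14$, and let $WN\le\frac14$. On each half-line restrict $h$ to $\{\rho\le WN\}$. The restriction may have nonzero mean, of absolute value at most the discarded mass.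
The set where it takes the value of the excess sign has measure at least that imbalance; delete from it a subset of measure equal to the imbalance. The result is $h'=h\mathbf{1}_S$ for a measurable set $S$. It is admissible, it is supported in
$\{\rho\le WN\}$, and $\|h-h'\|_1\le\lambda N$ by \eqref{eq:far}. The integrand of $L(h)$ is nonnegative, so $L(h)\ge L(h')$. For the remainder apply \eqref{eq:Rlip} with $z=\widehat h$, $z'=\widehat{h'}$, then the
Cauchy--Schwarz inequality with weight $|\operatorname{sinc}|^s$ for the first term, H\"older's inequality with exponents $p,q$ for the second, and Lemma~\ref{lem:size} for $h$, $h'$, $h-h'$: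
\[
|R(h)-R(h')|\le C\Big[N^{\frac{1+s}2}(\lambda N)^{\frac{1+s}2}+N^{\frac{q-1}p}(\lambda N)^{\frac1p}\Big]\le C_5\lambda^{1/2}N^{1+s},
\]
since $\frac{1+s}2\ge\frac12$ and $\frac1p\ge\frac12$. By \eqref{eq:split},
\begin{equation}\label{eq:local}
D(h)\ge D(h')-C_5\lambda^{1/2}N^{1+s}.
\end{equation}

\subsection{Magnifying the endpoints}
Let $\chi^-(x)=h'(-\frac12+Nx)$ and $\chi^+(x)=h'(\frac12-Nx)$ for $Nx<\frac12$, and $\chi^\pm(x)=0$ otherwise. In both cases $x>0$ points into $I$. The functions $\chi^\pm$ are supported in $[-W,W]$, have mean zero by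
\eqref{eq:meanzero}, satisfy $\|\chi^-\|_1+\|\chi^+\|_1=\|h'\|_1/N\le1$, and take values in $\{0,1\}$ on $x<0$ and in $\{0,-1\}$ on $x>0$. So $\mathbf{1}_{(0,\infty)}+\chi^\pm=\mathbf{1}_{A^\pm}$ for sets $A^\pm$ as in
Theorem~\ref{thm:edge}. Let $r^\pm=r_0+\widehat{\chi^\pm}=r_{A^\pm}$. The parts of $h'$ on $x<0$ and $x>0$ have Fourier transforms $Ne^{\pi i\xi}\widehat{\chi^-}(N\xi)$ and $Ne^{-\pi i\xi}\widehat{\chi^+}(-N\xi)$, and
$\operatorname{sinc}\xi=\frac{e^{\pi i\xi}-e^{-\pi i\xi}}{2\pi i\xi}=N[e^{\pi i\xi}r_0(N\xi)+e^{-\pi i\xi}r_0(-N\xi)]$. Therefore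
\[
\operatorname{sinc}\xi+\widehat{h'}(\xi)=N\big[e^{\pi i\xi}r^-(N\xi)+e^{-\pi i\xi}r^+(-N\xi)\big].
\]
With $Z(\eta,\theta)=r^-(\eta)+e^{-2\pi i\theta}r^+(-\eta)$ and $Z_0(\eta,\theta)=r_0(\eta)+e^{-2\pi i\theta}r_0(-\eta)$, the substitution $\eta=N\xi$ gives the exact formula
\begin{equation}\label{eq:scaled}
D(h')=-N^{1+s}\,\mathcal I_N,\qquad\mathcal I_N=\int_{\mathbb R}\big[|Z(\eta,\eta/N)|^q-|Z_0(\eta,\eta/N)|^q\big]\,d\eta .
\end{equation}
After magnification the edges are at distance $1/N$ from each other, so their relative phase $e^{-2\pi i\eta/N}$ oscillates with period $N$, while $r^\pm$ vary little over such a period. The phase can then be averaged.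

\begin{lemma}\label{lem:average}
Let $\overline{\mathcal I}=\int_{\mathbb R}\int_0^1\big[|Z(\eta,\theta)|^q-|Z_0(\eta,\theta)|^q\big]\,d\theta\,d\eta$. For $0<\nu\le1$,
$|\mathcal I_N-\overline{\mathcal I}|\le C_W\nu^{1-s}+C_{\nu,W}N$, with constants independent of $\chi^\pm$.
\end{lemma}

\begin{proof}
\emph{Low frequencies.} By \eqref{eq:hsmall}, $|Z-Z_0|\le4\pi W|\eta|$, and $|Z|,|Z_0|\le\frac1{\pi|\eta|}+1$. So for $|\eta|\le1$ and every $\theta$, $\big||Z|^q-|Z_0|^q\big|\le C_W|\eta|^{-s}$, and the range $|\eta|<\nu$ contributes at most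
$C_W\nu^{1-s}$ to each of $\mathcal I_N$, $\overline{\mathcal I}$.

\emph{The range $\eta>\nu$.} Here $|Z|\le C_\nu$, and for any measurable phase $\theta(\eta)$ the function $Z(\eta,\theta(\eta))$ has norm at most $C_\nu$ in $L^q(\nu,\infty)$, by Hausdorff--Young. Let $0\le\alpha\le1$. Shifting $\eta$ by $\alpha N$,
\[
0\le\int_\nu^\infty|Z(\eta,\tfrac\eta N)|^q\,d\eta-\int_\nu^\infty|Z(\eta+\alpha N,\tfrac\eta N+\alpha)|^q\,d\eta=\int_\nu^{\nu+\alpha N}|Z(\eta,\tfrac\eta N)|^q\,d\eta\le C_\nu N .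
\]
Next we undo the shift in the first variable only. We have $|r_0(\eta+\alpha N)-r_0(\eta)|\le\frac N{2\pi\eta^2}$, and $\widehat{\chi^\pm}(\cdot+t)-\widehat{\chi^\pm}$ is the Fourier transform of $\chi^\pm(x)(e^{-2\pi itx}-1)$,
whose $L^p$ norm is at most $2\pi|t|W$. Hence
\[
\big\|Z(\eta+\alpha N,\tfrac\eta N+\alpha)-Z(\eta,\tfrac\eta N+\alpha)\big\|_{L^q(\nu,\infty)}\le C_\nu N+4\pi WN .
\]
Both functions have norm at most $C_\nu$, so the $q$-th powers of their norms differ by at most $C_{\nu,W}N$. Thus $\int_\nu^\infty|Z(\eta,\frac\eta N)|^qd\eta$ and $\int_\nu^\infty|Z(\eta,\frac\eta N+\alpha)|^qd\eta$ differ by at most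
$C_{\nu,W}N$ for every $\alpha\in[0,1]$. Average over $\alpha$: by periodicity in $\theta$, $\int_0^1|Z(\eta,\frac\eta N+\alpha)|^qd\alpha=\int_0^1|Z(\eta,\theta)|^qd\theta$.

The range $\eta<-\nu$ reduces to this one because $Z(-\eta,-\theta)=\overline{Z(\eta,\theta)}$, and $Z_0$ is the case $\chi^\pm=0$.
\end{proof}

\subsection{Decoupling the two edges}
The averaged integrand still mixes $r^-$ and $r^+$. The next inequality separates them, and it loses nothing for $Z_0$, where the two moduli are equal.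

\begin{lemma}\label{lem:decouple}
Let $b_q=\int_0^1|1+e^{2\pi i\theta}|^q\,d\theta$. For $u_1,u_2\in\mathbb C$,
$\int_0^1|u_1+e^{-2\pi i\theta}u_2|^q\,d\theta\le\frac{b_q}2(|u_1|^q+|u_2|^q)$, with equality if $|u_1|=|u_2|$.
\end{lemma}

\begin{proof}
Let $\Sigma=|u_1|^2+|u_2|^2$ and $Y=2|u_1u_2|\le\Sigma$. After a shift of $\theta$ the left side is $\int_0^1(\Sigma+Y\cos2\pi\theta)^{q/2}d\theta$. For fixed $\Sigma$ this is a convex function of $Y\in[-\Sigma,\Sigma]$, as $q\ge2$, and it is even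
(shift $\theta$ by $\frac12$), so it is nondecreasing on $[0,\Sigma]$. Its value at $Y=\Sigma$ is $b_q(\Sigma/2)^{q/2}$, because $|1+e^{2\pi i\theta}|^2=2(1+\cos2\pi\theta)$, and
$(\Sigma/2)^{q/2}\le\frac12(|u_1|^q+|u_2|^q)$ by convexity. If $|u_1|=|u_2|$, then $Y=\Sigma$ and both steps are equalities.
\end{proof}

Applying the lemma for each $\eta$, to $Z$ as an inequality and to $Z_0$ as an equality, and integrating,
\begin{equation}\label{eq:IJ}
\overline{\mathcal I}\le\frac{b_q}2\big[J(A^-)+J(A^+)\big].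
\end{equation}

\subsection{Conclusion}
We need one edge with $J$ bounded away from $0$ by a constant that does not depend on $W$, because $W$ must still be taken large to absorb the error in \eqref{eq:local}. This is the purpose of the second parameter $W_0$.
Fix $W_0\ge1$ with $C_3W_0^{-s}\le\frac1{16}$, let $c_*=c_*(W_0,q)$ be the constant of Theorem~\ref{thm:edge}, and take $W\ge W_0$. Since
$\|\chi^-\|_1+\|\chi^+\|_1\ge1-\lambda\ge\frac34$, one of the two functions, call it $\chi$ with set $A$, has $\|\chi\|_1\ge\frac38$. Its positive part, on $x<0$, and its negative part, on $x>0$, each have mass at least $\frac3{16}$.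
On the support of $\chi$ the point $x$ corresponds to a point with $\rho=N|x|$, so by \eqref{eq:far} the mass of $|\chi|$ in $|x|>W_0$ is at most $C_3W_0^{-s}\le\frac1{16}$. Hence
$|A\cap(-W_0,0)|\ge\frac18$ and $|(0,W_0)\setminus A|\ge\frac18$, and Theorem~\ref{thm:edge} gives $J\le-c_*$ for this edge and $J\le0$ for the other. Combining
\eqref{eq:local}, \eqref{eq:scaled}, Lemma~\ref{lem:average} and \eqref{eq:IJ},
\[
D(h)\ge N^{1+s}\Big\{\tfrac12b_qc_*-C_5\lambda^{1/2}-C_W\nu^{1-s}-C_{\nu,W}N\Big\}.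
\]
Choose $W\ge W_0$ with $\lambda\le\frac14$ and $C_5\lambda^{1/2}\le\frac18b_qc_*$, then $\nu$ with $C_W\nu^{1-s}\le\frac1{16}b_qc_*$, then $N_0\le\frac1{4W}$ with $C_{\nu,W}N_0\le\frac1{16}b_qc_*$.
For $N\le N_0$ we obtain $D(h)\ge\frac14b_qc_*N^{1+s}$. This proves Proposition~\ref{prop:main} for $2<q<3$, and with it Theorem~\ref{thm:main} for all $q\in(2,\infty)$.

\section{The stability rates and their sharpness}\label{sec:sharp}

\begin{proof}[Proof of Corollary~\ref{cor:rates}]
Translate $E$ to median $0$. By Theorem~\ref{thm:main}, \eqref{eq:BP}, $\operatorname{dist}(E)\le N\le1$ and monotonicity of $w$,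
\[
\Phi_q(I)^q-\Phi_q(E)^q\ge cB\ge\frac c{16}\,Nw(N)\ge\frac c{16}\operatorname{dist}(E)\,w(\operatorname{dist}(E)).
\]
For sharpness take the sets $E_\epsilon$ of \eqref{eq:Eeps} with $\epsilon$ small. They have median $0$ and $N=2\epsilon$, so $d_\epsilon=\operatorname{dist}(E_\epsilon)$ lies in $[\frac{2\epsilon}5,2\epsilon]$ by Lemma~\ref{lem:median}.
On $E_\epsilon\,\Delta\,I$ we have $\rho\le2\epsilon$, so $B\le2\epsilon\,w(2\epsilon)\le5d_\epsilon\,w(5d_\epsilon)\le25\,d_\epsilon\,w(d_\epsilon)$, since $w(5t)\le5w(t)$ in all three cases.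
By the upper bound in Theorem~\ref{thm:main} the deficit of $E_\epsilon$ is at most $Cd_\epsilon w(d_\epsilon)$, with $d_\epsilon>0$ and $d_\epsilon\to0$. So none of the three rates can be improved.
\end{proof}

\begin{thebibliography}{1}
\bibitem{Christ}
Michael Christ, \emph{Sharp affine-invariant inequalities}, short course,
\texttt{https://legacy.slmath.org/\allowbreak workshops/\allowbreak 803/\allowbreak schedules/\allowbreak 21798/\allowbreak documents/\allowbreak 3000/\allowbreak assets/\allowbreak 27991}.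
\end{thebibliography}
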